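\title{Class bounding sets of character degrees of finite $p$-groups}

\begin{abstract}
A finite set $\mathcal S$ of powers of a prime $p$ with $1\in\mathcal S$ is class bounding if the finite $p$-groups whose set of irreducible character degrees is $\mathcal S$ have bounded nilpotence class. We prove that the largest such class is bounded by a function of $p$ and $|\mathcal S|$. The proof has two parts. First, a finite $p$-group with at most $n$ character degrees has a normal subgroup whose index and class are bounded in terms of $p$ and $n$. Second, if such a group has very large class, it can be stretched along a $p$-adic space group to groups of arbitrarily large class with the same set of degrees.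
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime. For a finite group $P$ let $\operatorname{cd}(P)$ be the set of degrees of its complex irreducible characters. If $P$ is a $p$-group, then $\operatorname{cd}(P)$ is a finite set of powers of $p$ containing $1$, and it is known that every such set $\mathcal S$ equals $\operatorname{cd}(P)$ for some $p$-group $P$ of nilpotence class at most $2$. So a degree set never forces the class to be large. May it force the class to be small?

For the derived length the number of degrees is enough: by Taketa's theorem a $p$-group $P$ has derived length at most $|\operatorname{cd}(P)|$. For the class it is not.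

\begin{example}\label{ex:tower}
Let $\zeta$ be a primitive $p$-th root of unity, $O=\mathbb Z_p[\zeta]$, $\pi=\zeta-1$, and let $\mathcal Q=O\rtimes\langle y\rangle$, where $y$ has order $p$ and acts as multiplication by $\zeta$. Then $\gamma_{i+1}(\mathcal Q)=\pi^iO$ for $i\ge1$, so $\mathcal Q/\pi^kO$ is a finite $p$-group of class $k$. It has an abelian subgroup of index $p$, so its degrees are at most $p$, and for $k\ge2$ its degree set is $\{1,p\}$. For $p=2$ these are the dihedral groups of order $2^{k+1}$.
\end{example}

Call $\mathcal S$ \emph{class bounding} if there is an integer $c$ such that every finite $p$-group $P$ with $\operatorname{cd}(P)=\mathcal S$ has class at most $c$, and in that case let $b(\mathcal S)$ be the least such $c$, that is, the largest class of a finite $p$-group with degree set $\mathcal S$. Thus $\{1\}$ is class bounding with $b(\{1\})=1$, and $\{1,p\}$ is not class bounding. It is known that the bounds $b(\mathcal S)$ do not depend only on $p$. The following question is posed in \cite{source}.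

\medskip
\noindent\textbf{Question.} \emph{Is $b(\mathcal S)$ bounded by a function of $p$ and $n$ as $\mathcal S$ runs over the class bounding sets of cardinality $n$?}
\medskip

For $n=2$ the answer is affirmative by a theorem of Isaacs and Passman. For $n\ge2$ there are infinitely many sets $\mathcal S$ of cardinality $n$, and nothing in the definition prevents $b(\mathcal S)$ from growing with the elements of $\mathcal S$. Example~\ref{ex:tower} suggests why it should not: there the class is large because the group is a quotient of an infinite group $\mathcal Q$, and one can pass to larger quotients of $\mathcal Q$ without changing the degrees. If this is the only way in which a group with few degrees can have very large class, then very large class implies unbounded class, and the answer is yes. This is what we prove.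

\begin{theorem}\label{thm:main}
For every prime $p$ and every $n\ge1$ there is a number $f(p,n)$ such that, if $P$ is a finite $p$-group with $|\operatorname{cd}(P)|=n$ and nilpotence class greater than $f(p,n)$, then there are finite $p$-groups of arbitrarily large class whose degree set is exactly $\operatorname{cd}(P)$. Consequently $b(\mathcal S)\le f(p,n)$ for every class bounding set $\mathcal S$ of powers of $p$ with $|\mathcal S|=n$.
\end{theorem}

The function $f$ that we obtain is not explicit, because a pigeonhole argument is used at one point (Lemma~\ref{lem:pigeon}). The proof rests on a structure theorem.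

\begin{theorem}\label{thm:structure}
There are numbers $d(p,n)$ and $c(p,n)$ such that every finite $p$-group $P$ with $|\operatorname{cd}(P)|\le n$ has a normal subgroup $A$ with $|P:A|\le p^{d(p,n)}$ and of class at most $c(p,n)$.
\end{theorem}

Neither bound can be made trivial. One cannot take $A=P$, by Example~\ref{ex:tower}. One cannot take $A$ abelian: an extraspecial group of order $p^{1+2k}$ has degrees $1$ and $p^k$, so its abelian subgroups have index at least $p^k$.

The tool for Theorem~\ref{thm:structure} is the least degree $m(\lambda)$ of an irreducible character of $P$ over a linear character $\lambda$ of a normal subgroup. It takes at most $n$ values, and several operations on $\lambda$ strictly decrease it (Section~\ref{sec:m}). This shows that $P$ acts nilpotently, with bounded length, on suitable elementary abelian sections (Section~\ref{sec:elem}), and that a subgroup of bounded index fixes a bounded power of every relevant $\lambda$ (Section~\ref{sec:deep}). Once Theorem~\ref{thm:structure} is known, large class can come only from the action of the group $G=P/A$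 of bounded order on $A/A'$. In Section~\ref{sec:stretch} we find in $A/A'$ a long uniserial piece of a $p$-adic lattice and lengthen it, obtaining groups $P=P_0,P_1,P_2,\dots$ of class tending to infinity. In Section~\ref{sec:degrees} we show that $\operatorname{cd}(P_j)$ depends on $j$ only through a finite amount of data, which must recur. Section~\ref{sec:small} shows both halves of the argument in small cases.

\section{Notation and standard facts}\label{sec:notation}

The prime $p$ is fixed. In Sections~\ref{sec:m}--\ref{sec:deep} all groups are finite $p$-groups. ``Bounded'' means bounded by a function of the parameters named. We write $[x,g]=x^{-1}g^{-1}xg$, $T^g=g^{-1}Tg$, $[N,{}_uQ]=[N,Q,\dots,Q]$ with $u$ entries $Q$, $\operatorname{core}_H(T)=\bigcap_{g\in H}T^g$, and $P^{(j)}$ for the terms of the derived series.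

The group $\operatorname{Lin}(X)$ of linear characters of $X$ is written additively: $(\lambda+\mu)(x)=\lambda(x)\mu(x)$, so $p\lambda$ is the $p$-th power of $\lambda$. A group $H$ normalizing $X$ acts on $\operatorname{Lin}(X)$ by $(g\lambda)(x)=\lambda(g^{-1}xg)$, and so $\operatorname{Lin}(X)$ is a module for $\mathbb Z[H]$. If $N\trianglelefteq P$ and $\lambda\in\operatorname{Irr}(N)$, then $T_\lambda$ is the inertia group (stabilizer) of $\lambda$ in $P$, and $\operatorname{Irr}(P|\lambda)$ is the set of irreducible characters of $P$ whose restriction to $N$ contains $\lambda$. The augmentation ideal of $\mathbb Z[H]$ is $I_H$; the power $I_H^u$ is additively spanned by the products $(g_1-1)\cdots(g_u-1)$. For an abelian group $M$ put $M[k]=\{x\in M:kx=0\}$, and for a group element $w$ put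
\[
\sigma_w=1+w+\dots+w^{p-1},\qquad\text{so that}\quad (w-1)\sigma_w=w^p-1 .
\]
Modulo $p$ we have $\sigma_w\equiv(w-1)^{p-1}$ and $w^{p^s}-1\equiv(w-1)^{p^s}$.

We use the following facts. In (F3) and (F5)--(F7) the groups are finite $p$-groups.
\begin{itemize}
\item[(F1)] \emph{Clifford correspondence.} If $N\trianglelefteq P$, $\lambda\in\operatorname{Irr}(N)$ and $T=T_\lambda$, then induction is a bijection $\operatorname{Irr}(T|\lambda)\to\operatorname{Irr}(P|\lambda)$, and $\theta_N$ is a multiple of $\lambda$ for $\theta\in\operatorname{Irr}(T|\lambda)$.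
\item[(F2)] If $X\trianglelefteq H$ with $H/X$ cyclic and $\lambda\in\operatorname{Lin}(X)$ is $H$-invariant, then $\lambda$ extends to a linear character of $H$, because $H/\ker\lambda$ is cyclic modulo a central subgroup and hence abelian.
\item[(F3)] Every irreducible character of $P$ is induced from a linear character of a subgroup, and $P^{(n)}=1$ if $|\operatorname{cd}(P)|\le n$ (Taketa).
\item[(F4)] \emph{Mackey's criterion.} For $D\le H$ and $\nu\in\operatorname{Lin}(D)$, the character $\nu^H$ is irreducible if and only if for every $y\in H\setminus D$ there is $t$ with $t,\,yty^{-1}\in D$ and $\nu(yty^{-1})\ne\nu(t)$.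
\item[(F5)] A group with no subgroup $C_p\times C_p$ is cyclic or generalized quaternion; in both cases its order is at most $p$ times its exponent.
\item[(F6)] If $Q\trianglelefteq P$ and $|P:Q|\le p^a$, then $|\operatorname{cd}(Q)|\le(a+1)|\operatorname{cd}(P)|$: for $\chi\in\operatorname{Irr}(P|\psi)$, $\psi\in\operatorname{Irr}(Q)$, the quotient $\chi(1)/\psi(1)$ is a power of $p$ between $1$ and $|P:Q|$.
\item[(F7)] If $X\le T$ has index at most $p^a$ and $t\in T$, then $t^{p^a}\in X$, since the $\langle t\rangle$-orbit of the coset $X$ has $p$-power length at most $p^a$.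
\item[(F8)] In a nilpotent group $H$ the exponent of each upper central factor $Z_{j+1}(H)/Z_j(H)$ divides the exponent of $Z(H)$. The map $(h_1,\dots,h_i)\mapsto[h_1,\dots,h_i]$ induces a surjection $(H/H')^{\otimes i}\to\gamma_i(H)/\gamma_{i+1}(H)$ that commutes with automorphisms of $H$.
\item[(F9)] \emph{Hall--Petrescu formula.} If $H$ has class at most $c$, $u,v\in H$ and $k\ge1$, then $u^kv^k=(uv)^k c_2^{\binom k2}\cdots c_c^{\binom kc}$ with $c_i\in\gamma_i(\langle u,v\rangle)$.
\item[(F10)] \emph{Duality.} Let $B\le N$ be normal subgroups of $P$ with $N$ abelian, and $Q\le P$. Then $[N,{}_uQ]\le B$ if and only if $I_Q^u\operatorname{Irr}(N/B)=0$, because $\bigl((g_1-1)\cdots(g_u-1)\lambda\bigr)(x)=\lambda([x,g_1,\dots,g_u])$.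
\end{itemize}

\section{Two small cases}\label{sec:small}

\subsection{Two degrees and an elementary abelian complement}\label{sub:split}

Let $P=A\rtimes G$ be a $p$-group with $A$ abelian, $G$ elementary abelian and $\operatorname{cd}(P)=\{1,s\}$. We show that $G$ has a subgroup $H$ of index at most $p$ such that $AH$ has class at most $p+1$, and that $H=G$ will do if $s>p$.

Let $M=\operatorname{Irr}(A)$. For $\lambda\in M$ with stabilizer $G_\lambda$ in $G$ we have $(AG_\lambda)'=[A,G_\lambda]\le\ker\lambda$, so all characters of $AG_\lambda$ over $\lambda$ are linear, and by (F1) all characters of $P$ over $\lambda$ have degree $|G:G_\lambda|$. So every orbit of $G$ on $M$ has length $1$ or $s$.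

\emph{(1) Norms are invariant.} If $h\notin G_\lambda$, then $\sigma_h\lambda$ is fixed by $G_\lambda$ and by $h$. Its orbit is shorter than $s$, so it is $G$-invariant.

\emph{(2) If $s>p$, then $p\lambda$ is $G$-invariant for all $\lambda$.} Let $G_\lambda\ne G$ and choose $E/G_\lambda=\langle h,h'\rangle\cong C_p\times C_p$ in $G/G_\lambda$. Every nonidentity element of $E/G_\lambda$ lies in exactly one of the $p+1$ subgroups $\langle k\rangle$ of order $p$, so $\sum_{\langle k\rangle}\sigma_k=p+\sigma_{h'}\sigma_h$ in $\mathbb Z[E/G_\lambda]$. By (1), $p\lambda$ is a sum of invariant characters.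

\emph{(3) If $s=p$, all $\lambda$ with $p\lambda$ not invariant have the same stabilizer.} Let $\tau_0,\tau_1$ be two of them, with stabilizers $T_0,T_1$ of index $p$. A multiple $p^j\tau_k$ that is not invariant still has stabilizer $T_k$, so after replacing $\tau_k$ by such a multiple we may assume that $p\tau_k$ has stabilizer $T_k$ and $p^2\tau_k$ is invariant. Put $\nu=\tau_0+p\tau_1$. If $y\notin T_0$, then $p(y-1)\nu=(y-1)p\tau_0\ne0$. If $y\in T_0\setminus T_1$, then $(y-1)\nu=(y-1)p\tau_1\ne0$. So $\nu$ has stabilizer $T_0\cap T_1$, whose index is $1$ or $p$ only if $T_0=T_1$.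

\emph{(4) Conclusion.} Let $H$ be the common stabilizer in (3), or $H=G$ if all $p\lambda$ are invariant. Then $H$ fixes every $p\lambda$, that is, $I_HM\subseteq M[p]$. For $\lambda\in M[p]$ and $h\in G$ the character $\sigma_h\lambda$ is invariant, by (1) or because it is $p\lambda=0$. If $p=2$, then $\sigma_h=h-1$ on $M[2]$, so $I_G^2M[2]=0$. For general $p$, Lemma~\ref{lem:polar} below shows that on $M[p]$ the ideal $I_G^{p-1}$ acts through multiples of the $\sigma_h$, so $I_G^pM[p]=0$. Hence $I_H^{p+1}M=0$, and $\gamma_{p+2}(AH)=[A,{}_{p+1}H]=1$ by (F10).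

In the general proof the orbit length is replaced by the invariant $m(\lambda)$. Step (1) becomes Lemma~\ref{lem:m}, step (2) Lemma~\ref{lem:rank}, step (3) Lemma~\ref{lem:sum}, and the statement about $M[p]$ becomes Proposition~\ref{prop:elem}.

\subsection{Stretching a quaternion group}\label{sub:quat}

Let $P=\langle a,s\mid a^{2^k}=1,\ s^2=a^{2^{k-1}},\ sas^{-1}=a^{-1}\rangle$, $k\ge2$, be the generalized quaternion group of order $2^{k+1}$, and let $\mathcal Q=\mathbb Z_2\rtimes\langle\sigma\rangle$ with $\sigma$ of order $2$ acting by $v\mapsto-v$. We want to produce the larger quaternion groups from $P$ by a construction that does not use the presentation.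

The group $P$ is not a quotient of $\mathcal Q$, since $\mathcal Q$ is generated by involutions and $P$ has only one. But after giving up one layer it is: with $K=\langle a^{2^{k-1}}\rangle$ and $D=2^{k-1}\mathbb Z_2$, the map $\theta:\mathcal Q\to P/K$, $v\mapsto a^vK$, $\sigma\mapsto sK$, is a surjection with kernel $D$. To keep track of $K$, form the fiber product
\[
\mathcal P=\{(g,q)\in P\times\mathcal Q: gK=\theta(q)\}.
\]
It contains $t(v)=(a^v,v)$ for $v\in\mathbb Z_2$, $\tilde s=(s,\sigma)$ and $z=\tilde s^{\,2}=(a^{2^{k-1}},0)$, and $\mathcal P=t(\mathbb Z_2)\rtimes\langle\tilde s\rangle\cong\mathbb Z_2\rtimes C_4$. The kernel of the projection to $P$ is $X_0=1\times D$. Its generator is $(1,2^{k-1})=t(2^{k-1})z$, so $P$ is obtained from $\mathcal P$ by gluing $t(2^{k-1})$ to $z$. To stretch $P$ we glue at a deeper level: let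
\[
X_j=\{(a^{(2^j-1)v},\,2^jv):v\in D\}=\{t(2^jv)\,(a^{-v},0):v\in D\},
\]
with generator $t(2^{k-1+j})z$. Then $\mathcal P/X_j$ has order $2^{k+j+1}$ and is generated by the images of $t=t(1)$ and $\tilde s$, with $t^{2^{k+j}}=1$, $\tilde s^{\,2}=t^{2^{k+j-1}}$ and $\tilde st\tilde s^{-1}=t^{-1}$. It is the quaternion group of order $2^{k+j+1}$.

The more obvious subgroup $1\times2^jD$ would not do the same: for $j\ge1$ it equals $t(2^jD)$, and the quotient is the split group $C_{2^{k-1+j}}\rtimes C_4$, in which the gluing is lost. What matters is that the $K$-component $(a^{-v},0)$ of the elements of $X_j$ does not depend on $j$. In Section~\ref{sec:degrees} this is the reason why the degrees of $\mathcal P/X_j$ are given by one formula for all $j\ge0$.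

\section{The least degree over a linear character}\label{sec:m}

For $N\trianglelefteq P$ and $\lambda\in\operatorname{Lin}(N)$ put
\[
m(\lambda)=m_P(\lambda)=\min\{\chi(1):\chi\in\operatorname{Irr}(P|\lambda)\}\in\operatorname{cd}(P).
\]
By (F1), $m(\lambda)\ge|P:T_\lambda|$, with equality if and only if $\lambda$ extends to $T_\lambda$. Also $m(\lambda)=1$ if and only if $\lambda$ extends to $P$, and then $\lambda$ is $P$-invariant. If $N\le X\le P$ and $\mu\in\operatorname{Lin}(X)$ extends $\lambda$, then the constituents of $\mu^P$ lie over $\lambda$, so $m(\lambda)\le|P:X|$. The first lemma shows that this bound is attained, and that $X$ can be chosen to contain a prescribed element that is central modulo $N$.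

\begin{lemma}\label{lem:witness}
Let $w\in T_\lambda$ with $[w,P]\le N$. There are a subgroup $X$ with $N\langle w\rangle\le X\le T_\lambda$ and $|P:X|=m(\lambda)$, and an extension $\tilde\lambda\in\operatorname{Lin}(X)$ of $\lambda$ with $\tilde\lambda^P$ irreducible.
\end{lemma}

\begin{proof}
Let $T=T_\lambda$, let $\chi\in\operatorname{Irr}(P|\lambda)$ have degree $m(\lambda)$, and let $\theta\in\operatorname{Irr}(T|\lambda)$ induce $\chi$. Then $\theta_N=\theta(1)\lambda$, so $\ker\lambda\le\ker\theta$. The group $N_1=N\langle w\rangle$ is normal in $T$, and $N_1/\ker\lambda$ is abelian because $N/\ker\lambda$ is central in $T/\ker\lambda$. Hence a constituent $\mu$ of $\theta_{N_1}$ is linear. Let $T_1$ be its stabilizer in $T$ and let $\theta_1\in\operatorname{Irr}(T_1|\mu)$ induce $\theta$. By (F3), $\theta_1=\psi^{T_1}$ with $\psi\in\operatorname{Lin}(X)$, $X\le T_1$. For $x\in N_1$ we have $|\theta_1(x)|=|\theta_1(1)\mu(x)|=|T_1:X|$, while $\psi^{T_1}(x)$ is a sum of roots of unity, one for each coset of $X$ in $T_1$ fixed by $x$. So $x$ fixes all cosets, and $N_1\le X$.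 Since $\psi$ is a constituent of $(\theta_1)_X$ and $(\theta_1)_N=\theta_1(1)\lambda$, we have $\psi_N=\lambda$. Finally $\psi^P=\chi$. Put $\tilde\lambda=\psi$.
\end{proof}

\begin{lemma}\label{lem:m}
Let $N\trianglelefteq P$, $\lambda\in\operatorname{Lin}(N)$, and $N\le Y\le P$ with $[Y,P]\le N$.
\begin{itemize}
\item[(a)] $m(r\lambda)\le m(\lambda)$ for $r\in\mathbb Z[Y]$; in particular $m(p\lambda)\le m(\lambda)$.
\item[(b)] If $w\in Y$, $w\lambda\ne\lambda$ and $w^p\lambda=\lambda$, then $m(\sigma_w\lambda)<m(\lambda)$.
\item[(c)] If $\lambda$ extends to $T=T_\lambda$, and $h\in N_P(T)\setminus T$ with $h^p\in T$, then $m(\sigma_h\lambda)<m(\lambda)$.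
\item[(d)] If $m(\lambda)>|P:T_\lambda|$, then $m(p\lambda)<m(\lambda)$. So if $m(p\lambda)=m(\lambda)$, then $m(\lambda)=|P:T_\lambda|$ and $\lambda$ extends to $T_\lambda$.
\item[(e)] If $\lambda$ is $P$-invariant and $|\operatorname{cd}(P)|\le n$, then $p^{n-1}\lambda$ extends to a linear character of $P$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $X,\tilde\lambda$ from Lemma~\ref{lem:witness} with $w=1$. Since $[Y,X]\le N\le X$, the group $Y$ normalizes $X$, so $r\tilde\lambda\in\operatorname{Lin}(X)$ is defined. It extends $r\lambda$, and $m(r\lambda)\le|P:X|=m(\lambda)$.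

(b), (c) Suppose that $\tilde\lambda\in\operatorname{Lin}(X)$ extends $\lambda$, $|P:X|=m(\lambda)$, and $g$ normalizes $X$ with $g\notin X$, $g^p\in X$. Then $(g-1)\sigma_g\tilde\lambda=(g^p-1)\tilde\lambda=0$, so by (F2) $\sigma_g\tilde\lambda$ extends to $X\langle g\rangle$, which contains $X$ with index $p$. As $\sigma_g\tilde\lambda$ extends $\sigma_g\lambda$, we get $m(\sigma_g\lambda)\le m(\lambda)/p$. For (b), apply Lemma~\ref{lem:witness} to the element $w^p$ and take $g=w$: it normalizes $X$ as in (a), and $w\notin X$ because $X\le T_\lambda$. For (c), take $X=T$ and $g=h$.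

(d) Let $T=T_\lambda$ and let $\theta\in\operatorname{Irr}(T|\lambda)$ have degree $p^a=m(\lambda)/|P:T|$, where $a\ge1$. On the $p$-th exterior power of a module affording $\theta$, the group $N$ acts by the scalar character $p\lambda$. Its dimension is $\binom{p^a}{p}=p^{a-1}\prod_{i=1}^{p-1}\frac{p^a-i}{i}$, which is not divisible by $p^a$. So some irreducible constituent $\varphi$ has degree at most $p^{a-1}$. The constituents of $\varphi^P$ lie over $p\lambda$, whence $m(p\lambda)\le|P:T|\,p^{a-1}<m(\lambda)$.

(e) All $p^j\lambda$ have inertia group $P$, so by (d) the degrees $m(p^j\lambda)$ decrease strictly until they reach $1$. As there are at most $n$ degrees, $m(p^{n-1}\lambda)=1$.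
\end{proof}

\section{Elementary abelian sections}\label{sec:elem}

The aim of this section is the following result. By duality it says that $I_P^h$ annihilates the characters of $A$ of order dividing $p$.

\begin{proposition}\label{prop:elem}
There is a number $h=h(p,n,c)$ such that, if $|\operatorname{cd}(P)|\le n$, $A\trianglelefteq P$ is abelian and $P/A$ has class at most $c$, then $[A,{}_hP]\le A^p$.
\end{proposition}

The bound on the number of degrees is needed even for cyclic $P/A$. In $C_p\wr C_{p^t}$, with base group $A=\mathbb F_p[y]/(y-1)^{p^t}$, we have $[A,{}_hP]\ne1$ for $h<p^t$; the degrees are the orbit lengths $1,p,\dots,p^t$ on $\operatorname{Irr}(A)$, by the argument at the start of Section~\ref{sub:split}.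

Lemma~\ref{lem:m}(b) gives information about one element $w$ at a time, through $\sigma_w\equiv(w-1)^{p-1}$, whereas the number of generators of $P/A$ is not bounded. The next lemma passes from single elements to arbitrary products.

\begin{lemma}\label{lem:polar}
Let $E$ be an elementary abelian $p$-group, $\mathfrak e$ the augmentation ideal of $\mathbb F_p[E]$, and $\mathcal I$ the ideal generated by the elements $\sigma_w=(w-1)^{p-1}$, $w\in E$. Then $\mathfrak e^{p-1}\subseteq\mathcal I$.
\end{lemma}

\begin{proof}
For commuting $x_1,\dots,x_k$ we have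
\[
\sum_{S\subseteq\{1,\dots,k\}}(-1)^{k-|S|}\Bigl(\sum_{i\in S}x_i\Bigr)^k=k!\,x_1\cdots x_k ,
\]
because a monomial of degree $k$ involving exactly the variables $x_i$, $i\in U$, occurs on the left with the factor $\sum_{S\supseteq U}(-1)^{k-|S|}$, which vanishes unless $U=\{1,\dots,k\}$. Take $k=p-1$ and $x_i=e_i-1$ with $e_i\in E$, and put $e_S=\prod_{i\in S}e_i$. From $ee'-1=(e-1)+(e'-1)+(e-1)(e'-1)$ we get $e_S-1\equiv\sum_{i\in S}x_i$ modulo $\mathfrak e^2$, hence $(e_S-1)^{p-1}\equiv(\sum_{i\in S}x_i)^{p-1}$ modulo $\mathfrak e^p$. As $(p-1)!$ is invertible, $x_1\cdots x_{p-1}\in\mathcal I+\mathfrak e^p$. So $\mathfrak e^{p-1}\subseteq\mathcal I+\mathfrak e^p$, and multiplying by powers of $\mathfrak e$ gives $\mathfrak e^{j}\subseteq\mathcal I+\mathfrak e^{j+1}$ for all $j\ge p-1$. Since $\mathfrak e$ is nilpotent, the claim follows.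
\end{proof}

\begin{lemma}\label{lem:central}
There is a number $F=F(p,n)$ such that, if $|\operatorname{cd}(P)|\le n$, $A\trianglelefteq P$ is abelian, $M=\operatorname{Irr}(A)$ and $Y\le Z(P/A)$, then $I_Y^FM[p]=0$.
\end{lemma}

\begin{proof}
The group $P/A$ acts on $M$, and Lemma~\ref{lem:m} applies with $N=A$ and the preimage of $Y$. Let $1=s_1<s_2<\cdots$ be the degrees of $P$.

\emph{For $\lambda\in M[p]$ the exponent $p^t$ of $Y/C_Y(\lambda)$ is at most $p^n$.} Let $t\ge1$, let $y\in Y$ have order $p^t$ modulo $C_Y(\lambda)$, and let $l$ be minimal with $(y-1)^l\lambda=0$. Since $(y-1)^{p^s}=y^{p^s}-1$ on $M[p]$, we have $p^{t-1}<l\le p^t$. Put $\lambda_j=(y-1)^{l-p^j}\lambda$ for $0\le j\le t-1$. For $j\ge1$ and $w=y^{p^{j-1}}$,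
\[
(w^p-1)\lambda_j=(y-1)^{l}\lambda=0,\qquad (w-1)\lambda_j=(y-1)^{l-p^j+p^{j-1}}\lambda\ne0,
\]
and $\sigma_w\lambda_j=(y-1)^{(p-1)p^{j-1}}\lambda_j=\lambda_{j-1}$. By Lemma~\ref{lem:m}(b), $m(\lambda_0)<\dots<m(\lambda_{t-1})$, so $t\le n$.

Define $g(1,t)=g(i,0)=1$ and $g(i,t)=g(i-1,n)+(p-1)g(i,t-1)$ for $i\ge2$, $t\ge1$. We prove by induction on $i$, and for fixed $i$ on $t$:

\medskip
\noindent\emph{if $\lambda\in M[p]$, $m(\lambda)\le s_i$ and $Y/C_Y(\lambda)$ has exponent at most $p^t$, then $I_Y^{g(i,t)}\lambda=0$.}
\medskip

If $i=1$ or $t=0$, then $Y$ fixes $\lambda$. Let $i\ge2$ and $t\ge1$. Put $E=\{y\in Y:y^p\lambda=\lambda\}$ and $\bar E=E/C_Y(\lambda)$, an elementary abelian group, and let $\mathfrak e,\mathcal I\subseteq\mathbb F_p[\bar E]$ be as in Lemma~\ref{lem:polar}. As $Y$ is abelian and $p\lambda=0$, the ring $\mathbb F_p[\bar E]$ acts on $\mathbb Z[Y]\lambda$ and commutes with $Y$. Let $u=g(i-1,n)$ and $w\in E$. If $w\lambda=\lambda$, then $\sigma_w\lambda=p\lambda=0$. Otherwise $m(\sigma_w\lambda)\le s_{i-1}$ by Lemma~\ref{lem:m}(b), so $I_Y^u\sigma_w\lambda=0$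 by induction on $i$ and the bound on exponents. Thus $\mathcal I$, and with it $\mathfrak e^{p-1}$, annihilates $D=I_Y^u\lambda$.

Let $D_j=\{x\in D:\mathfrak e^jx=0\}$, so $D_0=0$ and $D_{p-1}=D$. Let $x\in D_1$. Then $m(x)\le s_i$ by Lemma~\ref{lem:m}(a), since $x\in\mathbb Z[Y]\lambda$. Also $E$ fixes $x$, and $y^{p^{t-1}}\in E$ for all $y\in Y$, so $Y/C_Y(x)$ has exponent at most $p^{t-1}$. By induction on $t$, $I_Y^{v}x=0$ with $v=g(i,t-1)$. If $x\in D_j$, $j\ge1$, then $\mathfrak e^{j-1}x\subseteq D_1$, so $\mathfrak e^{j-1}I_Y^vx=I_Y^v\mathfrak e^{j-1}x=0$; that is, $I_Y^vD_j\subseteq D_{j-1}$. Hence $I_Y^{(p-1)v}D=0$, and $I_Y^{u+(p-1)v}\lambda=0$ as claimed.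

Since $g(i,n)$ does not decrease with $i$, we may take $F=g(n,n)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:elem}]
We use induction on $c$. For $c=0$ we have $P=A$, and $h(p,n,0)=1$ will do. Let $c\ge1$, $\Gamma/A=Y=\gamma_c(P/A)$, which is central in $P/A$, and put $X=A^p[A,\Gamma]$. Lemma~\ref{lem:central} cuts $A/A^p$ into a bounded number of layers on which $Y$ acts trivially. On such a layer we need the action of $P$ to be nilpotent, and we obtain this by applying the induction hypothesis to $\Gamma/\Gamma'$ in place of $A$.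

Let $Q=\Gamma'\Gamma^p$, where $\Gamma^p=\langle\gamma^p:\gamma\in\Gamma\rangle$. The group $A/X$ is central in $\Gamma/X$ and has exponent dividing $p$. For $g\in P$ and $\gamma,\delta\in\Gamma$ we have $\gamma^g\in\gamma A$ and $\delta^g\in\delta A$, so $[\gamma,\delta]^g\equiv[\gamma,\delta]$ and $(\gamma^p)^g\equiv\gamma^p$ modulo $X$. Hence $[Q,P]\le X$. The group $P/\Gamma'$ has at most $n$ degrees and the abelian normal subgroup $\Gamma/\Gamma'$ with quotient $P/\Gamma$ of class at most $c-1$. By induction $[\Gamma,{}_{k-1}P]\le Q$ with $k=h(p,n,c-1)+1$, and therefore $[A,{}_kP]\le[Q,P]\le X$.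

Let $M=\operatorname{Irr}(A)$ and $M_j=\{x\in M[p]:I_Y^jx=0\}$. Then $M_0=0$, $M_F=M[p]=\operatorname{Irr}(A/A^p)$ by Lemma~\ref{lem:central}, and $M_1=\operatorname{Irr}(A/X)$, so $I_P^kM_1=0$ by (F10). For $x\in M_j$, $j\ge1$, we have $I_Y^{j-1}x\subseteq M_1$, and since $Y$ is central in $P/A$, $I_Y^{j-1}I_P^kx=I_P^kI_Y^{j-1}x=0$. So $I_P^kM_j\subseteq M_{j-1}$ and $I_P^{kF}M[p]=0$. Put $h(p,n,c)=kF$.
\end{proof}

\section{Deep characters and a subgroup of bounded index}\label{sec:deep}

Proposition~\ref{prop:elem} gives $[A,{}_{hj}P]\le A^{p^j}$, which is of no use when the exponent of $A$ is large; in Example~\ref{ex:tower} nothing better holds for $P$ itself. We therefore pass to a subgroup.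

\begin{proposition}\label{prop:index}
Let $|\operatorname{cd}(P)|\le n$, let $A\trianglelefteq P$ be abelian and let $P/A$ have class at most $c$. There is $P_1\trianglelefteq P$ with $[A,{}_{h'}P_1]=1$, where $|P:P_1|$ and $h'$ are bounded in terms of $p,n,c$.
\end{proposition}

As in Section~\ref{sub:split}, the point is to find a subgroup of bounded index that fixes a bounded multiple of every character of $A$. This is done by induction on the position of $m(\lambda)$ among the degrees. In the induction we must replace $A$ by the core of an inertia group, so the statement is made for all normal subgroups containing $A$.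

\begin{proposition}\label{prop:Pi}
Let $P,A,n,c$ be as in Proposition~\ref{prop:index}, with $c\ge1$, and let $1=s_1<s_2<\cdots$ be the degrees of $P$. For $1\le i\le|\operatorname{cd}(P)|$ there are integers $a_i,L_i$, depending only on $p,n,c,i$, and $R_i\trianglelefteq P$ of index at most $p^{a_i}$ such that $p^{L_i}\lambda$ is $R_i$-invariant whenever $A\le N\trianglelefteq P$, $\lambda\in\operatorname{Lin}(N)$ and $m(\lambda)\le s_i$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:index} from Proposition~\ref{prop:Pi}]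
If $c=0$, take $P_1=P=A$. Let $c\ge1$, $i=|\operatorname{cd}(P)|\le n$, $P_1=R_i$ and $M=\operatorname{Irr}(A)$. For $g\in P_1$ and $\lambda\in M$ we have $p^{L_i}(g-1)\lambda=0$, so $I_{P_1}M\subseteq M[p^{L_i}]$. By Proposition~\ref{prop:elem} and (F10), $I_P^hM[p]=0$ with $h=h(p,n,c)$. If $x\in M[p^{j+1}]$, then $p^jI_P^hx=I_P^hp^jx=0$, so $I_P^hM[p^{j+1}]\subseteq M[p^j]$. Hence $I_{P_1}^{1+hL_i}M=0$, and (F10) gives the result with $h'=1+hL_i$.
\end{proof}

\subsection{Setting for the inductive step}

For $i=1$ take $R_1=P$ and $a_1=L_1=0$. From now until the end of the proof of Proposition~\ref{prop:Pi} fix $i\ge2$, assume the statement for $i-1$, and write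
\[
R=R_{i-1},\qquad a=a_{i-1},\qquad \rho=L_{i-1},\qquad s=s_i,\qquad n'=n(a+1).
\]
By (F6), $|\operatorname{cd}(R)|\le n'$. A \emph{pair} is $(N,\tau)$ with $A\le N\trianglelefteq P$ and $\tau\in\operatorname{Lin}(N)$. The \emph{depth} of $\tau$ is
\[
\ell(\tau)=\min\{j\ge0: p^j\tau\text{ is $R$-invariant}\}.
\]
The induction hypothesis says that $\ell(\tau)\le\rho$ if $m(\tau)<s$. Characters of small depth cause no trouble, so we must show that the characters with $m(\tau)=s$ and large depth are all fixed by one subgroup of bounded index. The constants are defined in the following order; all depend only on $p,n,c,i$.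
\begin{align*}
r&=n'(a+1),\qquad \beta_1=nc+1,\\
\beta_{j+1}&=\text{the least integer with }p^{\beta_{j+1}}\ge 2^{p^{(r+1)\beta_j}}\,p^{(r+1)\beta_j},\\
\beta&=\beta_c,\qquad \delta=(r+1)\beta,\qquad e=\rho+1+n'+nc+\delta+a,\\
J&=1+\delta+a+e\delta,\qquad L=J+\rho+2 .
\end{align*}
The sequence $\beta_j$ is increasing. A pair $(N,\tau)$ is \emph{deep} if $m(\tau)=s$ and $\ell(\tau)\ge L$. It is \emph{standard} if $m(\tau)=s$, $\ell(\tau)=L$ and $N=\operatorname{core}_P(T_\tau)$. Since $R\trianglelefteq P$, the conjugates $(N,g\tau)$, $g\in P$, of a deep or standard pair are deep or standard; the inertia group of $g\tau$ is $gT_\tau g^{-1}$.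

\subsection{Inertia groups of deep characters}

For a deep character $m$ is the orbit length, as in the split case, and the inertia group does not change along the multiples $p^j\tau$ for a long time.

\begin{lemma}\label{lem:stable}
Let $(N,\tau)$ be a pair with $m(\tau)=s$ and $\ell=\ell(\tau)\ge\rho+2$, and let $T=T_\tau$. Then $|P:T|=s$ and $\tau$ extends to $T$. For $0\le j\le\ell-\rho-2$ and every extension $\hat\tau\in\operatorname{Lin}(T)$ of $\tau$, the character $p^j\tau$ has inertia group $T$ and $(p^j\hat\tau)^P$ is irreducible.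
\end{lemma}

\begin{proof}
Let $0\le j\le\ell-\rho-1$. Then $m(p^j\tau)\le s$ by Lemma~\ref{lem:m}(a), and $m(p^j\tau)<s$ would give $\ell\le j+\rho<\ell$. So $m(p^j\tau)=s$. For $j\le\ell-\rho-2$ we thus have $m(p^{j+1}\tau)=m(p^j\tau)$, and Lemma~\ref{lem:m}(d) shows that $p^j\tau$ extends to its inertia group, which has index $s$ and contains $T$. The case $j=0$ gives $|P:T|=s$, so all these inertia groups equal $T$. The last statement follows from (F1).
\end{proof}

\begin{lemma}\label{lem:standard}
The inertia group of a deep pair is the inertia group of a standard pair.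
\end{lemma}

\begin{proof}
Let $(N,\tau)$ be deep, $T=T_\tau$, $\hat\tau$ an extension of $\tau$ to $T$, $N^+=\operatorname{core}_P(T)\ge N$ and $\tau^+=\hat\tau|_{N^+}$. Then $T$ fixes $\tau^+$, and an element fixing $\tau^+$ fixes its restriction $\tau$, so $T_{\tau^+}=T$. As $\tau^+$ extends to $T$, $m(\tau^+)=|P:T|=s$. Restriction to $N$ also shows $\ell(\tau^+)\ge\ell(\tau)\ge L$. Let $j=\ell(\tau^+)-L\le\ell(\tau^+)-\rho-2$. By Lemma~\ref{lem:stable}, $p^j\tau^+$ has inertia group $T$; it extends to $T$, so $m(p^j\tau^+)=s$; and its depth is $L$. So $(N^+,p^j\tau^+)$ is standard.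
\end{proof}

For every standard pair $(N,\tau)$ fix an extension $\hat\tau$ of $\tau$ to $T_\tau$. Lemma~\ref{lem:stable} applies to it for $0\le j\le J$. The next two lemmas bound $N_P(T)/T$: the first its rank, the second its exponent.

\begin{lemma}\label{lem:rank}
If $(N,\tau)$ is standard and $T=T_\tau$, then $N_P(T)/T$ has no subgroup $C_p\times C_p$.
\end{lemma}

\begin{proof}
Suppose that $E/T=\langle hT,h'T\rangle$ is one. For $g\in E$ the inertia group of $g\tau$ is $gTg^{-1}=T$, so $\mathbb Z[E/T]$ acts on $\mathbb Z[E]\tau$. For each subgroup $\langle kT\rangle$ of order $p$ of $E/T$, Lemma~\ref{lem:m}(c) gives $m(\sigma_k\tau)<s$, so $p^\rho\sigma_k\tau$ is $R$-invariant. The character $p^\rho\sigma_{h'}\sigma_h\tau$ is a sum of $P$-conjugates of the $R$-invariant character $p^\rho\sigma_h\tau$, so it is $R$-invariant because $R\trianglelefteq P$. The identity $\sum_{\langle kT\rangle}\sigma_k=p+\sigma_{h'}\sigma_h$ in $\mathbb Z[E/T]$ from step (2) of Section~\ref{sub:split} now shows that $p^{\rho+1}\tau$ is $R$-invariant, contrary to $\ell(\tau)=L>\rho+1$.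
\end{proof}

\begin{lemma}\label{lem:exp}
If $(N,\tau)$ is standard, then $Z(P/N)$ is cyclic of order at most $p^n$, and $P/N$ has exponent at most $p^{nc}$.
\end{lemma}

\begin{proof}
Let $T=T_\tau$ and $Y/N=Z(P/N)$. As $N\le T<P$, we have $Y>N$. Every group between $N$ and $Y$ is normal in $P$, so $T\cap Y\le\operatorname{core}_P(T)=N$. Also $[Y,T]\le N\le T$, so $Y$ normalizes $T$. Thus $Y/N\cong YT/T\le N_P(T)/T$ is abelian without a subgroup $C_p\times C_p$, hence cyclic, say $Y/N=\langle yN\rangle$ of order $p^t$ with $t\ge1$.

We bound $t$ by a descending chain of values of $m$, as in Lemma~\ref{lem:central}. Since $\tau$ does not have order $p$, we first pass to a character on which $y$ acts as a primitive $p^t$-th root of unity. Let $w=y^{p^{t-1}}$ and $\tau'=(w-1)\tau$. Then $\sigma_w\tau'=(w^p-1)\tau=0$, as $w^p\in N$. Now $\sigma_w$ is the $p^t$-th cyclotomic polynomial evaluated at $y$, so the finite $p$-group $V=\mathbb Z[y]\tau'$ is a cyclic module over $O=\mathbb Z_p[\zeta]$, with $y$ acting as a primitive $p^t$-th root of unity $\zeta$. The ring $O$ is a discrete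 valuation ring with uniformizer $\pi=\zeta-1$ and valuation $v$, and
\[
v(p)=(p-1)p^{t-1},\qquad v(\zeta^{p^k}-1)=p^k\quad(0\le k\le t-1).
\]
So $V\cong O/\pi^lO$ for some $l$. By Lemma~\ref{lem:stable}, $p\tau$ has inertia group $T$, and $w\notin T$ because $w\in Y\setminus N$. Hence $p\tau'=(w-1)p\tau\ne0$, and $l>v(p)\ge p^{t-1}$. This is where depth is used.

For $0\le k\le t-1$ let $\lambda_k$ be a generator of $\pi^{l-p^k}V$. Two generators of this submodule are $\mathbb Z[y]$-multiples of each other, so they have the same $m$ by Lemma~\ref{lem:m}(a). Let $k\ge1$ and $u=y^{p^{k-1}}$. Then $(u^p-1)\lambda_k\in\pi^lV=0$, while $(u-1)\lambda_k$ generates $\pi^{l-p^k+p^{k-1}}V\ne0$. Moreover $\sigma_u$ acts as $(\zeta^{p^k}-1)/(\zeta^{p^{k-1}}-1)$, of valuation $p^k-p^{k-1}$, so $\sigma_u\lambda_k$ generates $\pi^{l-p^{k-1}}V$. By Lemma~\ref{lem:m}(b), $m(\lambda_0)<\dots<m(\lambda_{t-1})$, and $t\le n$. The group $P/N$ has class at most $c$ because $N\ge A$, and (F8) bounds its exponent.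
\end{proof}

\subsection{Intersections of inertia groups}

We now generalize step (3) of Section~\ref{sub:split}: a weighted sum of standard characters produces a character degree from an intersection of inertia groups. A standard character has a window of depths. At depth $J$ the character $p^J\hat\tau$ still detects, in the sense of (F4), every element outside $T_\tau$. At a depth $L'$ slightly larger than $L$ it has become the restriction of a linear character of $R$ and detects no element of $R$. The width $L'-J$ of the window does not depend on $L$. This allows us to choose first the spacing $e$, larger than the width plus the loss $\delta+a$ caused by restricting to the intersection, and then $J$ and $L$ large enough to fit $\delta+1$ summands.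

Call a subgroup $D$ of $P$ a \emph{short intersection} if $D=\bigcap_{k=0}^fT_k$, where $f\le\delta$, the $T_k$ are inertia groups of standard pairs, and $|T_k:D|\le p^\delta$ for all $k$.

\begin{lemma}\label{lem:sum}
If $D$ is a short intersection, then $|R:D\cap R|\in\operatorname{cd}(R)$.
\end{lemma}

\begin{proof}
Let $T_k$ be the inertia group of the standard pair $(N_k,\tau_k)$, $0\le k\le f$, and put $D_*=D\cap R$. We show that $\nu=\sum_{k=0}^fp^{ek}\hat\tau_k|_{D_*}$ induces irreducibly to $R$.

\emph{Step 1: with $L'=L+n'-1+nc$, the restriction of $p^{L'}\hat\tau_k$ to $T_k\cap R$ extends to a linear character of $R$.} The character $p^L\tau_k|_{N_k\cap R}$ is $R$-invariant, since $\ell(\tau_k)=L$. By Lemma~\ref{lem:m}(e) in the group $R$, the character $p^{L+n'-1}\tau_k|_{N_k\cap R}$ extends to some $\omega\in\operatorname{Lin}(R)$. On $T_k\cap R$ the difference $p^{L+n'-1}\hat\tau_k-\omega$ is trivial on $N_k\cap R$, and $(T_k\cap R)/(N_k\cap R)$ embeds in $P/N_k$, which has exponent at most $p^{nc}$ by Lemma~\ref{lem:exp}. So $p^{L'}\hat\tau_k=p^{nc}\omega$ on $T_k\cap R$.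 From the definitions,
\[
L'=J+\rho+1+n'+nc=1+e(\delta+1).
\]

\emph{Step 2: Mackey's criterion.} Let $y\in R\setminus D_*$, and let $k$ be minimal with $y\notin T_k$. Since $(p^J\hat\tau_k)^P$ is irreducible, (F4) gives $t_0$ with $t_0,\,yt_0y^{-1}\in T_k$ such that $\alpha=\hat\tau_k(t_0)^{-1}\hat\tau_k(yt_0y^{-1})$ satisfies $\alpha^{p^J}\ne1$. Let $t=t_0^{p^{\delta+a}}$. As $|T_k:D_*|\le|T_k:D|\,|P:R|\le p^{\delta+a}$, both $t$ and $yty^{-1}$ lie in $D_*$ by (F7). Put $\alpha_j=\hat\tau_j(t)^{-1}\hat\tau_j(yty^{-1})$. Then
\[
\nu(t)^{-1}\nu(yty^{-1})=\prod_{j=0}^f\alpha_j^{p^{ej}},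
\]
a product of roots of unity of $p$-power order.
\begin{itemize}
\item For $j<k$ we have $y,t\in T_j$ and $\hat\tau_j$ is a linear character of $T_j$, so $\alpha_j=1$.
\item For $j=k$ the factor is $\alpha^{p^{\delta+a+ek}}$, and $\alpha$ has order at least $p^{J+1}$. So the factor has order at least $p^{J+1-\delta-a-ek}=p^{2+e(\delta-k)}$.
\item For $j>k$, Step 1 gives $\alpha_j^{p^{L'}}=1$, because $t$ and $yty^{-1}$ are conjugate in $R$. As $j\ge k+1$, the factor has order at most $p^{L'-e(k+1)}=p^{1+e(\delta-k)}$.
\end{itemize}
Since $k\le\delta$, the factor with $j=k$ is nontrivial and has larger order than all the others, so the product is not $1$. By (F4), $\nu^R$ is irreducible.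
\end{proof}

\begin{lemma}\label{lem:chain}
There is no chain $D_0>D_1>\dots>D_r$ of short intersections.
\end{lemma}

\begin{proof}
Given such a chain, suppose $D_q\cap R=D_{q'}\cap R$ with $q<q'$. Then $p^{q'-q}\le|D_q:D_{q'}|\le|D_q:D_q\cap R|\le p^a$, so $q'-q\le a$. Thus each group occurs at most $a+1$ times in the chain $D_0\cap R\ge\dots\ge D_r\cap R$, which therefore has at least $(r+1)/(a+1)>n'$ distinct members. Their indices in $R$ are distinct and lie in $\operatorname{cd}(R)$ by Lemma~\ref{lem:sum}. This contradicts $|\operatorname{cd}(R)|\le n'$.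
\end{proof}

To apply Lemma~\ref{lem:chain} to arbitrary inertia groups we need to know that their intersections are short, that is, that $s=|P:T|$ is bounded as soon as a deep pair exists. So far only $|N_P(T):T|$ is under control. We climb from $T$ to $P$ through successive normalizers, and at each step use Lemma~\ref{lem:chain} only for conjugates of $T$ inside a subgroup in which $T$ is already known to have bounded index.

\begin{lemma}\label{lem:bounded}
If $(N,\tau)$ is standard, then $|P:N|\le p^\beta$.
\end{lemma}

\begin{proof}
Let $T=T_\tau$, $H_0=T$ and $H_{j+1}=N_P(H_j)$. If $H_j$ contains the preimage of $Z_j(P/N)$, then the preimage of $Z_{j+1}(P/N)$ normalizes $H_j$. As $H_0\ge N$ and $P/N$ has class at most $c$, it follows that $H_c=P$. Let $C_j=\operatorname{core}_{H_j}(T)$, so $C_1=T$ and $C_c=N$. We prove $|H_j:C_j|\le p^{\beta_j}$ for $1\le j\le c$.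

For $j=1$, the group $H_1/T$ is a section of $P/N$ without a subgroup $C_p\times C_p$, so its order is at most $p^{nc+1}$ by Lemmas~\ref{lem:rank} and~\ref{lem:exp} and (F5).

Assume the bound for some $j<c$. For $g\in H_{j+1}$ the group $C_j^g$ is normal in $H_j^g=H_j$ of index at most $p^{\beta_j}$, and $C_{j+1}=\bigcap_{g\in H_{j+1}}C_j^g$, because $C_{j+1}\le C_j^g\le T^g$. Suppose $|C_j:C_{j+1}|>p^{r\beta_j}$. Put $D_0=C_j$ and choose successively $g_q\in H_{j+1}$ with $D_q=D_{q-1}\cap C_j^{g_q}<D_{q-1}$ for $1\le q\le r$. This is possible, since $|C_j:D_{q-1}|\le p^{(q-1)\beta_j}$ shows $D_{q-1}\ne C_{j+1}$. Each $D_q$ is an intersection of conjugates of $T$, among them $T$ itself, and $|T:D_q|\le|H_j:D_q|\le p^{(r+1)\beta_j}\le p^\delta$. Start with $T$ and intersect with these conjugates one at a time, using only those that make the group smaller; after at most $\delta$ steps we reach $D_q$. The conjugates of $T$ have the same order as $T$ and are inertia groups of standard pairs. So each $D_q$ is a short intersection, contrary to Lemma~\ref{lem:chain}.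

Hence $|H_j:C_{j+1}|\le p^{(r+1)\beta_j}$. The groups $T^g$, $g\in H_{j+1}$, lie between $C_{j+1}$ and $H_j$, so there are at most as many of them as subsets of $H_j/C_{j+1}$. Their number is $|H_{j+1}:H_1|$, and so $|H_{j+1}:H_1|\le2^{p^{(r+1)\beta_j}}$. Since $C_{j+1}\le H_1\le H_j$,
\[
|H_{j+1}:C_{j+1}|\le|H_{j+1}:H_1|\,|H_j:C_{j+1}|\le2^{p^{(r+1)\beta_j}}p^{(r+1)\beta_j}\le p^{\beta_{j+1}}.\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:Pi}]
Let $U$ be the intersection of the inertia groups of all deep pairs, with $U=P$ if there are none. It is normal in $P$, since conjugates of deep pairs are deep. We claim that $|P:U|\le p^\delta$. By Lemmas~\ref{lem:standard} and~\ref{lem:bounded}, each of these inertia groups belongs to a standard pair and has index at most $p^\beta$. If $|P:U|>p^{(r+1)\beta}$, we can choose such groups $T_0,\dots,T_r$ with $D_0=T_0$ and $D_q=D_{q-1}\cap T_q<D_{q-1}$, because $|P:D_{q-1}|\le p^{q\beta}$ shows $D_{q-1}\ne U$. Then $|P:D_q|\le p^{(q+1)\beta}\le p^\delta$ and $q\le r\le\delta$, so the $D_q$ are short intersections,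 contrary to Lemma~\ref{lem:chain}.

Put $R_i=R\cap U$, $a_i=a+\delta$ and $L_i=L$. Let $(N,\lambda)$ be a pair with $m(\lambda)\le s$. If $m(\lambda)<s$, then $\ell(\lambda)\le\rho\le L$. If $m(\lambda)=s$, then either $\ell(\lambda)<L$, or the pair is deep and $U$ fixes $\lambda$. In all cases $R_i$ fixes $p^L\lambda$.
\end{proof}

\subsection{Descent along the derived series}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
By induction on $j\ge1$ we find $A_j\trianglelefteq P$ and $c_j$ with $\gamma_{c_j+1}(A_j)\le P^{(j)}$, where $|P:A_j|$ and $c_j$ are bounded in terms of $p,n,j$. Take $A_1=P$, $c_1=1$. Given $A_j$, consider the group $A_j/(A_j\cap P^{(j+1)})$ and its normal subgroup $(A_j\cap P^{(j)})/(A_j\cap P^{(j+1)})$. This subgroup is abelian, the quotient $A_j/(A_j\cap P^{(j)})$ has class at most $c_j$, and the number of degrees is at most $|\operatorname{cd}(A_j)|$, which is bounded by (F6). Proposition~\ref{prop:index} gives $A_j^\circ\trianglelefteq A_j$ of bounded index and a bounded $h'$ with $[A_j\cap P^{(j)},{}_{h'}A_j^\circ]\le P^{(j+1)}$. Since $\gamma_{c_j+1}(A_j^\circ)\le A_j\cap P^{(j)}$,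 we get $\gamma_{c_j+h'+1}(A_j^\circ)\le P^{(j+1)}$. Let $A_{j+1}=\operatorname{core}_P(A_j^\circ)$ and $c_{j+1}=c_j+h'$. As $A_j$ normalizes $A_j^\circ$, the core is an intersection of at most $|P:A_j|$ conjugates, so $|P:A_{j+1}|\le|P:A_j^\circ|^{|P:A_j|}$. By (F3), $P^{(n)}=1$, so $A=A_n$ has class at most $c_n$.
\end{proof}

\section{Stretching along a $p$-adic space group}\label{sec:stretch}

Fix $p$ and $n$, and let $d=d(p,n)\ge0$ and $c=c(p,n)\ge1$ be as in Theorem~\ref{thm:structure}. Let $P$ be a finite $p$-group with $|\operatorname{cd}(P)|=n$, let $A$ be as in Theorem~\ref{thm:structure}, and let $G=P/A$, so that $|G|$ divides $p^d$. Abelian sections of $P$ centralized by $A$, such as $A/A'$ and $Z(A)$, are left $\mathbb Z_p[G]$-modules under conjugation $x\mapsto gxg^{-1}$. For such a section $U$ we have $I_G^uU=[U,{}_uP]$.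

We imitate Section~\ref{sub:quat}. There $A$ itself was a quotient of the lattice $\mathbb Z_2$, and the map $v\mapsto a^v$ took the lattice to $Z(A)$. In general $A$ is not abelian and $A/A'$ is not a quotient of an irreducible lattice, but both statements hold up to bounded powers of $p$.

\subsection{A power map into the center}

Put $n'=n(d+1)$, $x_0=(n'-1)c$, $x=x_0+\lfloor\log_pc\rfloor$ and $y=x+d$. These numbers depend only on $p$ and $n$.

\begin{lemma}\label{lem:power}
The rule $aA'\mapsto a^{p^x}$ defines a homomorphism of $G$-modules $\varpi:A/A'\to Z(A)$.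
\end{lemma}

\begin{proof}
Let $i\ge2$, $B=A/\gamma_{i+1}(A)$, and let $\lambda$ be a linear character of the central subgroup $\gamma_i(B)$ of $B$. By (F6), $B$ has at most $n'$ degrees, so $p^{n'-1}\lambda$ extends to a linear character of $B$ by Lemma~\ref{lem:m}(e). Such a character is trivial on $B'\ge\gamma_i(B)$, so $p^{n'-1}\lambda=0$. Thus $\gamma_i(A)/\gamma_{i+1}(A)$ has exponent dividing $p^{n'-1}$, and the exponent of $A'$ divides $p^{x_0}$. For $1\le i\le c$ the identity $i\binom{p^x}{i}=p^x\binom{p^x-1}{i-1}$ shows that $p^{x_0}$ divides $\binom{p^x}{i}$. By (F9), $(uv)^{p^x}=u^{p^x}v^{p^x}$ for $u,v\in A$. This endomorphism of $A$ is trivial on $A'$, and $v^{-1}u^{p^x}v=(u[u,v])^{p^x}=u^{p^x}$, so its image is central. It commutes with conjugation by $P$.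
\end{proof}

\subsection{Uniserial pieces of $A/A'$}

To decompose $A/A'$ we extend scalars from $\mathbb Z_p[G]$ to a maximal order, over which finite modules have a simple description. An \emph{order} in the semisimple algebra $\mathbb Q_p[G]$ is a subring that is a finitely generated $\mathbb Z_p$-module spanning $\mathbb Q_p[G]$. The order $\mathbb Z_p[G]$ lies in a maximal order $\mathcal O$, and $\mathcal O$ is a product of rings isomorphic to $M_s(\Delta)$, where $\Delta$ is the valuation ring of a finite-dimensional division algebra over $\mathbb Q_p$ \cite[\S\S10, 17]{Reiner}. For each component $M_s(\Delta)$ let $\Lambda=\Delta^s$ be its standard lattice and $\mathfrak P$ its radical. Then $p\Lambda=\mathfrak P^\varepsilon\Lambda$ for some $\varepsilon\ge1$, and $V=\mathbb Q_p\Lambda$ is an irreducible $\mathbb Q_p[G]$-module. The ring $\Delta$ is a noncommutative discrete valuation ring, whose finite modules are direct sums of modules $\Delta/\operatorname{rad}(\Delta)^k$. By Morita equivalence, every $\mathcal O$-module of finite $p$-power order is a direct sum of modules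 $\Lambda/\mathfrak P^k\Lambda$.

The passage to $\mathcal O$ costs a bounded power of $p$:
\begin{equation}\label{eq:order}
p^d\mathcal O\subseteq\mathbb Z_p[G].
\end{equation}
Indeed, if $\omega=\sum_ga_gg\in\mathcal O$, then $|G|a_g$ is the trace of $\omega g^{-1}$ in the regular representation. As $\omega g^{-1}\in\mathcal O$ is integral over $\mathbb Z_p$, this trace lies in $\mathbb Z_p$.

For the pigeonhole argument the following choices must not depend on $P$. Fix once and for all a finite list of representatives of the isomorphism types of groups of order dividing $p^d$, and for each group in the list a maximal order $\mathcal O$ and a lattice $\Lambda$ for each component. Identify $G=P/A$ with a group in the list.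

Let $E=\mathcal O\otimes_{\mathbb Z_p[G]}A/A'$, a finite $\mathcal O$-module, and define
\[
\iota:A/A'\to E,\quad a\mapsto1\otimes a,\qquad\qquad \phi:E\to A/A',\quad \omega\otimes a\mapsto(p^d\omega)a .
\]
By \eqref{eq:order}, $\phi$ is well defined. Both are $G$-maps, $\phi\iota=p^d$, and $\iota\phi=p^d$ because $1\otimes(p^d\omega)a=p^d\omega\otimes a$. Fix a decomposition of $E$ into summands $\Lambda/\mathfrak P^k\Lambda$. Call a summand \emph{long} if $V=\mathbb Q_p\Lambda$ is not the trivial module and $k\ge(d+y)\varepsilon$.

For the rest of this section let $E_1=\Lambda/D_1$, $D_1=\mathfrak P^k\Lambda$, be a long summand. Using the projection $E\to E_1$ and the inclusion $E_1\to E$, define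
\[
r_1:A\to A/A'\xrightarrow{\ \iota\ }E\to E_1,\qquad F:\Lambda\to E_1\to E\xrightarrow{\ \phi\ }A/A'\xrightarrow{\ \varpi\ }Z(A).
\]
These homomorphisms commute with the action of $P$, and $F(D_1)=1$. The composite $A/A'\xrightarrow{\varpi}Z(A)\to A/A'$ is multiplication by $p^x$ and $\iota\phi=p^d$, so
\[
r_1F(v)=p^yv+D_1\qquad(v\in\Lambda).
\]
Let $\Lambda_0$ be the preimage of $r_1(A)$ in $\Lambda$. It is a $\mathbb Z_p[G]$-submodule with $p^y\Lambda\subseteq\Lambda_0\subseteq\Lambda$. Put $D=p^{-d}D_1=\mathfrak P^{k-d\varepsilon}\Lambda$. Since the summand is long,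
\[
D_1=p^dD\subseteq D\subseteq p^y\Lambda\subseteq\Lambda_0 .
\]
Let $r:A\to\Lambda_0/D$ be the surjection induced by $r_1$, and $K=\ker r\trianglelefteq P$. Then
\begin{equation}\label{eq:rF}
rF(v)=p^yv+D\quad(v\in\Lambda),\qquad F(p^dD)=1 .
\end{equation}

\subsection{The space group}

The quaternion group is not a quotient of $\mathbb Z_2\rtimes C_2$, but becomes one after a layer is removed. For the same reason we have replaced $D_1$ by $D$. Recall that the extensions with abelian kernel a $G$-module $U$ and quotient $G$ are classified by $H^2(G,U)$, that factoring out a submodule $U'$ of $U$ corresponds to the map $H^2(G,U)\to H^2(G,U/U')$, and that $|G|$ annihilates $H^i(G,U)$ for $i\ge1$.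

\begin{lemma}\label{lem:lift}
The class $\eta\in H^2(G,\Lambda_0/D)$ of the extension $P/K$, whose kernel $A/K$ is identified with $\Lambda_0/D$ by $r$, is the image of some $\hat\eta\in H^2(G,\Lambda_0)$. If $\mathcal Q$ is an extension with kernel $\Lambda_0$, quotient $G$ and class $\hat\eta$, there is a surjection $\theta:\mathcal Q\to P/K$ with kernel $D$ that is compatible with the maps to $G$ and restricts to the natural map $\Lambda_0\to\Lambda_0/D\cong A/K$.
\end{lemma}

\begin{proof}
Let $\eta_1\in H^2(G,\Lambda_0/D_1)$ be the class of $P/\ker r_1$; its image in $H^2(G,\Lambda_0/D)$ is $\eta$. The identity of $\Lambda_0$ maps the sequence $0\to D_1\to\Lambda_0\to\Lambda_0/D_1\to0$ to $0\to D\to\Lambda_0\to\Lambda_0/D\to0$. By naturality of the connecting maps $\partial_1,\partial$, the class $\partial\eta\in H^3(G,D)$ is the image of $\partial_1\eta_1$ under the map $H^3(G,D_1)\to H^3(G,D)$ induced by the inclusion. The inclusion is the isomorphism $p^{-d}:D_1\to D$ followed by multiplication by $p^d$, which is zero on $H^3(G,D)$. So $\partial\eta=0$ and $\eta$ lifts.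 The extensions $\mathcal Q/D$ and $P/K$ have the same class $\eta$, so they are equivalent, which gives $\theta$.
\end{proof}

We call $\mathcal Q$ a space group; $G$ need not act faithfully on $\Lambda_0$. Put $\overline{\mathcal Q}=\mathcal Q/p^y\Lambda$, a finite group.

\subsection{The groups $P_j$}

Let $\mathcal P=\{(g,q)\in P\times\mathcal Q:gK=\theta(q)\}$, identify $K$ with $K\times1\trianglelefteq\mathcal P$, and put
\[
Y=\{(F(v),p^yv):v\in\Lambda\},\qquad X_j=\bigl\{\bigl(F(p^{-y}(p^j-1)v),\,p^jv\bigr):v\in D\bigr\}\quad(j\ge0).
\]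
The definition of $X_j$ makes sense because $D\subseteq p^y\Lambda$. The subgroup $Y$ is a copy of the lattice that centralizes $K$; it plays the role of $t(\mathbb Z_2)$ in Section~\ref{sub:quat}.

\begin{proposition}\label{prop:family}
The sets $Y$ and $X_j$ are normal subgroups of $\mathcal P$ that meet $K$ trivially, $Y$ centralizes $K$, $\mathcal P/K\cong\mathcal Q$ and $\mathcal P/KY\cong\overline{\mathcal Q}$. The groups $P_j=\mathcal P/X_j$ are finite $p$-groups, $P_0\cong P$, and the class of $P_j$ tends to infinity with $j$.
\end{proposition}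

\begin{proof}
A pair $(a,u)\in A\times\Lambda_0$ lies in $\mathcal P$ if and only if $r(a)=u+D$. By \eqref{eq:rF} this holds for the elements of $Y$. For $X_j$ both sides vanish, since $rF(p^{-y}(p^j-1)v)=(p^j-1)v+D$ and $v\in D$. An element $(g,q)\in\mathcal P$ acts by conjugation on $Z(A)\times\Lambda_0$ through the common image of $g$ and $q$ in $G$. The sets $Y$ and $X_j$ are the images of $G$-homomorphisms from $\Lambda$ and $D$ to $Z(A)\times\Lambda_0$, so they are normal subgroups. An element of $Y$ or $X_j$ with trivial second coordinate has $v=0$, so these groups meet $K$ trivially. As $F(\Lambda)\le Z(A)$ and $K\le A$, the group $Y$ centralizes $K$.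

The second projection $\mathcal P\to\mathcal Q$ is surjective with kernel $K$, and maps $Y$ onto $p^y\Lambda$ and $X_j$ onto $p^jD$. Hence $\mathcal P/KY\cong\overline{\mathcal Q}$, and $P_j$ has order $|K|\,|\mathcal Q/p^jD|$, a power of $p$, and the quotient $\mathcal Q/p^jD$. The first projection $\mathcal P\to P$ is surjective with kernel $1\times D=X_0$.

Since $V$ is irreducible and nontrivial, the submodule $I_GV$ is nonzero and equals $V$. So $I_G^uV=V$ and $I_G^u\Lambda_0\ne0$ for every $u$. As $\bigcap_jp^jD=0$, the subgroup $I_G^u\Lambda_0=[\Lambda_0,{}_u\mathcal Q]\le\gamma_{u+1}(\mathcal Q)$ is not contained in $p^jD$ for large $j$, and then $\mathcal Q/p^jD$ has class greater than $u$.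
\end{proof}

\section{Degrees of the stretched groups}\label{sec:degrees}

The group $K$ is not bounded in any way, so we cannot list the characters of $P_j$. But $K$, and the action of $\mathcal P$ on it, do not depend on $j$. Clifford theory over $K$ separates the degrees of $P_j$ into a part that is independent of $j$ and a part that involves only the space group $\mathcal Q$, for which there are finitely many possibilities.

\subsection{Projective representations}

A projective representation of a group $H$ is a map $\rho:H\to\mathrm{GL}_l(\mathbb C)$ with $\rho(g)\rho(h)=\alpha(g,h)\rho(gh)$ for scalars $\alpha(g,h)$. The factor set $\alpha$ is a $2$-cocycle with values in $\mathbb C^\times$, and it is \emph{normalized} if $\alpha(1,h)=\alpha(h,1)=1$. We write $\rho(1)$ for the degree $l$, as for characters. Let $H$ be finite, $K_0\trianglelefteq H$, and let $\kappa\in\operatorname{Irr}(K_0)$ be $H$-invariant.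
\begin{itemize}
\item[(P1)] A representation affording $\kappa$ extends to a projective representation $\hat\kappa$ of $H$ with $\hat\kappa(kh)=\hat\kappa(k)\hat\kappa(h)$ and $\hat\kappa(hk)=\hat\kappa(h)\hat\kappa(k)$ for $k\in K_0$, $h\in H$, whose factor set is inflated from a normalized cocycle $\alpha$ of $H/K_0$ \cite[11.2, 11.7]{Isaacs}.
\item[(P2)] For any such $\hat\kappa$, the irreducible representations of $H$ over $\kappa$ are exactly the $\hat\kappa\otimes\rho$, where $\rho$ runs over the irreducible projective representations of $H/K_0$ with factor set $\alpha^{-1}$ \cite[\S11C]{CR}.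
\end{itemize}

\subsection{Types and the degree formula}

Keep the long summand $\Lambda/\mathfrak P^k\Lambda$. Since $k-d\varepsilon\ge y\varepsilon$, we can write
\[
k-d\varepsilon=k_0+q\varepsilon,\qquad y\varepsilon\le k_0<(y+1)\varepsilon,\quad q\ge0 .
\]
Put $D_0=\mathfrak P^{k_0}\Lambda\subseteq p^y\Lambda$, so $D=p^qD_0$. We call $q$ the \emph{length} and $\mathfrak t=(G,\Lambda,\Lambda_0,\hat\eta,D_0)$ the \emph{type} of the summand, for a chosen lift $\hat\eta$ in Lemma~\ref{lem:lift}. More generally, a type is a tuple consisting of a group $G$ in the list, one of the fixed lattices $\Lambda$ for $G$, a submodule $\Lambda_0$ with $p^y\Lambda\subseteq\Lambda_0\subseteq\Lambda$, a class $\hat\eta\in H^2(G,\Lambda_0)$, and $D_0=\mathfrak P^{k_0}\Lambda$ with $y\varepsilon\le k_0<(y+1)\varepsilon$. For each type fix once and for all an extension $\mathcal Q$ with class $\hat\eta$, and use it in Section~\ref{sec:stretch}.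

Let $\mathfrak t$ be a type. For $W\le\overline{\mathcal Q}$ let $\mathcal Q_W$ be the preimage of $W$ in $\mathcal Q$. Consider triples $(W,[\alpha],\xi)$ with
\[
W\le\overline{\mathcal Q},\qquad [\alpha]\in H^2(W,\mathbb C^\times),\qquad \xi\in\operatorname{Hom}(D_0/p^{y+d}D_0,\mathbb C^\times),
\]
where $\alpha$ is a normalized cocycle. For $N\ge0$ let $\Phi_{\mathfrak t}(N)(W,[\alpha],\xi)$ be the set of degrees of the irreducible projective representations $\rho$ of $\mathcal Q_W/p^{N+y+d}D_0$ whose factor set is inflated from $\alpha^{-1}$ and for which $\rho(p^Nv)$ is the scalar $\xi(v)^{-1}$ for all $v\in D_0$.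

\begin{lemma}\label{lem:Phi}
The set $\Phi_{\mathfrak t}(N)(W,[\alpha],\xi)$ does not depend on the normalized cocycle $\alpha$ chosen in the class $[\alpha]$, and it is contained in $\{1,\dots,|\overline{\mathcal Q}|\}$.
\end{lemma}

\begin{proof}
Two normalized cocycles in the same class differ by the coboundary of a function $\varphi:W\to\mathbb C^\times$, and evaluation at $(1,1)$ gives $\varphi(1)=1$. Multiplication by the inflation of $\varphi$ or of $\varphi^{-1}$ maps the representations for one cocycle to those for the other. It preserves degrees and the condition on $p^ND_0$, because the inflation of $\varphi$ is $1$ on $p^y\Lambda\supseteq p^ND_0$.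

Since $\alpha$ is normalized and inflated from $W=\mathcal Q_W/p^y\Lambda$, we have $\rho(gu)=\rho(g)\rho(u)$ for $g\in\mathcal Q_W$, $u\in p^y\Lambda$. So $\rho$ is an ordinary representation on the finite abelian group $p^y\Lambda/p^{N+y+d}D_0$, which has a common eigenvector $\mathbf v$. Each $\rho(g)\mathbf v$ is a multiple of $\rho(g')\mathbf v$, where $g'$ is the representative of $g\,p^y\Lambda$ in a fixed transversal. These $|W|$ vectors span a nonzero invariant subspace, so $\rho(1)\le|W|\le|\overline{\mathcal Q}|$.
\end{proof}

\begin{proposition}\label{prop:degrees}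
For a long summand of type $\mathfrak t$ and length $q$ there are triples $(W_\kappa,[\alpha_\kappa],\xi_\kappa)$, $\kappa\in\operatorname{Irr}(K)$, independent of $j$, such that for all $j\ge0$
\begin{equation}\label{eq:degrees}
\operatorname{cd}(P_j)=\bigcup_{\kappa\in\operatorname{Irr}(K)}|\overline{\mathcal Q}:W_\kappa|\;\kappa(1)\;\Phi_{\mathfrak t}(q+j)\bigl(W_\kappa,[\alpha_\kappa],\xi_\kappa\bigr).
\end{equation}
\end{proposition}

\begin{proof}
\emph{The data attached to $\kappa$.} As $Y$ centralizes $K$, the group $\mathcal P$ acts on $\operatorname{Irr}(K)$ through $\mathcal P/KY\cong\overline{\mathcal Q}$. Let $\mathcal P_\kappa\ge KY$ be the stabilizer of $\kappa$ and $W_\kappa=\mathcal P_\kappa/KY\le\overline{\mathcal Q}$, so $\mathcal P_\kappa/K\cong\mathcal Q_{W_\kappa}$. Apply (P1) to the finite group $\mathcal P_\kappa/Y$, with normal subgroup $KY/Y\cong K$ and quotient $W_\kappa$. This gives $\hat\kappa$ and a normalized cocycle $\alpha_\kappa$ of $W_\kappa$. We regard $\hat\kappa$ as a projective representation of $\mathcal P_\kappa$ that is constant on cosets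 of $Y$. Working modulo $Y$ is what makes the factor set come from the bounded group $W_\kappa$ and independent of $j$.

For $v\in D$ put $k_v=F(p^{-y}v)^{-1}$. By \eqref{eq:rF}, $r(k_v)=-v+D=0$, so $k_v\in K\cap Z(A)\le Z(K)$, and $k_v=1$ for $v\in p^{y+d}D$. The map $v\mapsto k_v$ is a homomorphism. For $v\in D_0$ let $\xi_\kappa(v)$ be the scalar by which $k_{p^qv}$ acts in a representation affording $\kappa$. Then $\xi_\kappa$ is a homomorphism $D_0\to\mathbb C^\times$ that is trivial on $p^{y+d}D_0$.

\emph{A finite quotient in which to work.} Since $X_j$ need not lie in $Y$, the map $\hat\kappa$ need not be defined on $\mathcal P_\kappa/X_j$. We therefore use a smaller normal subgroup $U_j=1\times p^{j+y+d}D$ of $\mathcal P$. It lies in $X_j\cap Y$: take $v\in p^{y+d}D$ in the definition of $X_j$ and $v\in p^{j+d}D$ in that of $Y$, and use $F(p^dD)=1$. The group $\mathcal P/U_j$ is finite, $K$ embeds in it, and $\hat\kappa$ is defined on $\mathcal P_\kappa/U_j$ with the properties in (P1). By (F1) and (P2), the irreducible representations of $\mathcal P/U_j$ over $\kappa$ are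 exactly those induced from the representations $\hat\kappa\otimes\rho$ of $\mathcal P_\kappa/U_j$, where $\rho$ runs over the irreducible projective representations of
\[
\mathcal P_\kappa/KU_j\cong\mathcal Q_{W_\kappa}/p^{j+y+d}D=\mathcal Q_{W_\kappa}/p^{(q+j)+y+d}D_0
\]
with factor set inflated from $\alpha_\kappa^{-1}$. The induced representation has degree $|\overline{\mathcal Q}:W_\kappa|\,\kappa(1)\,\rho(1)$.

\emph{Which of them are trivial on $X_j$.} For $v\in D$,
\[
\bigl(F(p^{-y}(p^j-1)v),\,p^jv\bigr)=(k_v,1)\cdot\bigl(F(p^{j-y}v),\,p^jv\bigr),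
\]
and the second factor lies in $Y$ because $p^{j-y}v\in\Lambda$. So $X_j\le KY\le\mathcal P_\kappa$, and $\hat\kappa$ takes on this element the value $\hat\kappa(k_v)$, a scalar independent of $j$, while $\rho$ takes the value $\rho(p^jv)$. Since $X_j\trianglelefteq\mathcal P$, the induced representation is trivial on $X_j$ if and only if $\hat\kappa\otimes\rho$ is. Writing $v=p^qv_0$ with $v_0\in D_0$, this is the condition that $\rho(p^{q+j}v_0)=\xi_\kappa(v_0)^{-1}$ for all $v_0\in D_0$. The irreducible representations of $P_j$ are those of $\mathcal P/U_j$ that are trivial on $X_j$, and each lies over some $\kappa$. This proves \eqref{eq:degrees}.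
\end{proof}

\subsection{Recurrence}

\begin{lemma}\label{lem:pigeon}
There is a number $q_*=q_*(p,n)$ such that, if $E$ has a long summand of length $q>q_*$, then there are finite $p$-groups of arbitrarily large class with degree set $\operatorname{cd}(P)$.
\end{lemma}

\begin{proof}
Given $p$ and $n$, there are finitely many types: the list of groups $G$ is finite; each has finitely many fixed lattices $\Lambda$; there are finitely many $\Lambda_0$ because $\Lambda/p^y\Lambda$ is finite; $H^2(G,\Lambda_0)$ is a finitely generated $\mathbb Z_p$-module annihilated by $|G|$, hence finite; and $k_0$ takes $\varepsilon$ values. For a fixed type there are finitely many triples $(W,[\alpha],\xi)$, since $\overline{\mathcal Q}$, the groups $H^2(W,\mathbb C^\times)$ and $D_0/p^{y+d}D_0$ are finite. By Lemma~\ref{lem:Phi}, $\Phi_{\mathfrak t}(N)$ is a function from this finite set to the subsets of $\{1,\dots,|\overline{\mathcal Q}|\}$, so the sequence $N\mapsto\Phi_{\mathfrak t}(N)$ takes finitely many values. The values taken only finitely often account for finitely many $N$. Let $q_*\ge0$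 be an upper bound for these $N$ over all types.

If a long summand has type $\mathfrak t$ and length $q>q_*$, then $\Phi_{\mathfrak t}(q+j)=\Phi_{\mathfrak t}(q)$ for infinitely many $j$. For these $j$, \eqref{eq:degrees} gives $\operatorname{cd}(P_j)=\operatorname{cd}(P_0)=\operatorname{cd}(P)$, and the classes of these $P_j$ are unbounded by Proposition~\ref{prop:family}.
\end{proof}

\subsection{Proof of the main theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that the finite $p$-groups with degree set $\operatorname{cd}(P)$ have bounded class. We bound the class of $P$ in terms of $p$ and $n$.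

\emph{The action on $A/A'$.} Let $\Lambda/\mathfrak P^k\Lambda$ be a summand of $E$ with $V$ nontrivial. Either it is not long, and $k<(d+y)\varepsilon$, or by Lemma~\ref{lem:pigeon} it has length $q\le q_*$, and $k=d\varepsilon+k_0+q\varepsilon<(d+y+1+q_*)\varepsilon$. In both cases it is annihilated by $p^z$ with $z=d+y+1+q_*$. On the summands with $V$ trivial, $G$ acts trivially. Hence $p^zI_GE=0$. For $g\in G$ and $a\in A/A'$ we have $p^{z+d}(g-1)a=\phi\bigl(p^z(g-1)\iota(a)\bigr)=0$, so $p^tI_G(A/A')=0$ with $t=z+d$.

The augmentation ideal of $\mathbb F_p[G]$ is nilpotent of dimension less than $|G|$, so its $|G|$-th power is zero. Thus $I_G^{p^d}U\subseteq pU$ for every $\mathbb Z[G]$-module $U$. With $U=I_G(A/A')$ and $u=1+tp^d$ we get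
\[
I_G^u(A/A')=I_G^{tp^d}U\subseteq p^tU=0 .
\]

\emph{The action on the lower central factors of $A$.} By (F8), $\gamma_i(A)/\gamma_{i+1}(A)$ is an image of $(A/A')^{\otimes i}$ with the diagonal action of $G$. This action factors through the diagonal map $\mathbb Z[G]\to\mathbb Z[G]^{\otimes i}=\mathbb Z[G^i]$, which sends $I_G$ into the augmentation ideal of $\mathbb Z[G^i]$. That ideal is the sum of the $i$ ideals $\mathbb Z[G]\otimes\dots\otimes I_G\otimes\dots\otimes\mathbb Z[G]$. So $I_G^{iu}$ is sent into $\sum I_G^{m_1}\otimes\dots\otimes I_G^{m_i}$, summed over $m_1+\dots+m_i=iu$, where $I_G^0=\mathbb Z[G]$. In each term some $m_k$ is at least $u$, so the term annihilates $(A/A')^{\otimes i}$. Therefore $[\gamma_i(A),{}_{iu}P]\le\gamma_{i+1}(A)$.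

\emph{The class of $P$.} We have $\gamma_{d+1}(P)\le A$ because $|P/A|\le p^d$, and $\gamma_{c+1}(A)=1$. Hence $P$ has class at most
\[
f(p,n)=d+u\sum_{i=1}^ci ,
\]
where $d,c,u$ depend only on $p$ and $n$. This proves the first statement. If $\mathcal S$ is class bounding with $|\mathcal S|=n$, then every $P$ with $\operatorname{cd}(P)=\mathcal S$ satisfies the supposition made at the start of the proof, so $b(\mathcal S)\le f(p,n)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Character degrees and nilpotence class of finite $p$-groups: an approach via pro-$p$ groups}, \texttt{https://www.uv.es/amoquin/8.pdf}.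

\bibitem{CR}
Curtis and Reiner, \emph{Methods} I.

\bibitem{Isaacs}
Isaacs, \emph{Character Theory}.

\bibitem{Reiner}
Reiner, \emph{Maximal Orders}.

\end{thebibliography}
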